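\title{Connectivity of random unlabeled graphs from bridge-addable classes}

\begin{abstract}
A class of graphs is bridge-addable if it is closed under adding an edge between two different components. We prove that a uniformly random unlabeled $n$-vertex graph from a bridge-addable class is connected with probability greater than $1/1600$, for every such class and every $n$. More generally, the number $\kappa$ of components satisfies $\mathbb E\,x^{\kappa}\le K(x)<\infty$ uniformly in the class and in $n$ when $0<x<1/\rho$, where $\rho\approx0.3383$ is the radius of convergence of the generating function of unlabeled trees; no such bound holds for $x\ge1/\rho$, and the worst-case tail of $\kappa$ decays at the exact rate $\rho$. The best possible constant in the connectivity bound is at most $11/37$. The proof spreads the mass of each graph over connected graphs obtained by adding bridges, placed so that they can be found again from the connected graph and a short code.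
\end{abstract}

\section{The question and the results}\label{sec:intro}

Graphs are finite and simple, and a \emph{class} $\mathcal A$ of graphs is closed under isomorphism. We write $\mathcal A_n$ for the set of graphs in $\mathcal A$ with vertex set $\{1,\dots,n\}$, and $\tilde{\mathcal A}_n$ for the set of their isomorphism classes, the \emph{unlabeled} $n$-vertex graphs in $\mathcal A$. Let $\tilde{\mathcal C}_n\subseteq\tilde{\mathcal A}_n$ be the set of connected members, and let $\kappa(F)$ be the number of components of a graph $F$. When $\mathcal A_n\neq\emptyset$, we let $\tilde R_n$ be a uniformly random element of $\tilde{\mathcal A}_n$.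

The class $\mathcal A$ is \emph{bridge-addable} if, whenever $G\in\mathcal A$ and $u,v$ lie in different components of $G$, the graph $G+uv$ obtained by adding the edge $uv$ is also in $\mathcal A$. The new edge lies on no cycle, so forests, bipartite graphs and triangle-free graphs form bridge-addable classes. The condition pushes toward connectivity: from any member one reaches a connected member by adding $\kappa-1$ edges. Without it nothing can be said, since the class of edgeless graphs has no connected member for $n\ge2$. The question is whether this push alone forces a positive proportion of the unlabeled members to be connected. The following is Conjecture~4 of \cite{notes}.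

\begin{quote}
There is a constant $\delta>0$ such that $\mathbb P(\tilde R_n\text{ is connected})\ge\delta$ for every bridge-addable class $\mathcal A$ and every $n$ with $\mathcal A_n\ne\emptyset$.
\end{quote}

We prove this, with $\delta=1/1600$, as one case of a weighted inequality. For $m\ge1$ let $t_m$ be the number of unlabeled trees on $m$ vertices; the values for $m=1,\dots,10$ are $1,1,1,2,3,6,11,23,47,106$. Let $\rho\approx0.3383$ be the radius of convergence of $\sum_m t_mz^m$. For $x>0$ put
\[
S(x)=\sum_{m\ge1}\frac{x^m}{t_m},\qquad\text{and, when } S(x)<\infty,\qquad K(x)=2S(x)\,e^{S(x)+x}.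
\]

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be bridge-addable and $\mathcal A_n\neq\emptyset$. For every $x>0$ with $S(x)<\infty$,
\begin{equation}\label{eq:main}
\sum_{F\in\tilde{\mathcal A}_n}x^{\kappa(F)}\le K(x)\,|\tilde{\mathcal C}_n| .
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:cons}
Let $\mathcal A$ range over bridge-addable classes and $n$ over integers with $\mathcal A_n\ne\emptyset$.
\begin{enumerate}
\item[(a)] We have $S(1)<4.19$, and $\mathbb P(\tilde R_n\text{ is connected})\ge1/K(1)>1/1600$ for all $\mathcal A$ and $n$.
\item[(b)] If $0<x<1/\rho$, then $\mathbb E\,x^{\kappa(\tilde R_n)}\le K(x)<\infty$ for all $\mathcal A$ and $n$. If $x\ge1/\rho$, no uniform bound exists: for the class of forests, $\mathbb E\,x^{\kappa(\tilde R_n)}\to\infty$ as $n\to\infty$.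
\item[(c)] If $\pi_k=\sup_{\mathcal A,n}\mathbb P(\kappa(\tilde R_n)\ge k)$, then $\pi_k^{1/k}\to\rho$ as $k\to\infty$.
\item[(d)] The best possible $\delta$ in the conjecture is at most $11/37$.
\end{enumerate}
\end{theorem}

The optimal $\delta$ therefore lies in $[1/1600,\,11/37]$; we do not determine it.

To prove \eqref{eq:main} we give each $F\in\tilde{\mathcal A}_n$ the mass $x^{\kappa(F)}$, let it distribute this mass among connected graphs obtained from $F$ by successively adding edges between different components, and show that no connected graph receives more than $K(x)$. Section~\ref{sec:why} shows on the smallest case where the added edges should go. Section~\ref{sec:join} treats the joining of two graphs, Section~\ref{sec:compound} treats repeated components, and Section~\ref{sec:mass} combines the two into a proof of Theorem~\ref{thm:main}. Theorem~\ref{thm:cons} is derived in Section~\ref{sec:cons}.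

\section{Labeled counting, and the case of two paths}\label{sec:why}

A \emph{bridge} is an edge whose deletion increases the number of components; equivalently, an edge that lies on no cycle. For labeled graphs a double count of bridges gives the analogue of the conjecture. Let $a_k$ be the number of graphs in $\mathcal A_n$ with $k$ components, and let $1\le k\le n-1$. A graph with $k+1$ components of orders $n_1,\dots,n_{k+1}$ has
\[
\sum_{i<j}n_in_j\ \ge\ \sum_{i<j}(n_i+n_j-1)\ =\ kn-\binom{k+1}{2}\ \ge\ k(n-k)
\]
pairs of vertices in different components, and each pair gives a graph in $\mathcal A_n$ with $k$ components and a marked bridge. A graph with $k$ components has at most $n-k$ bridges, because every bridge belongs to every spanning forest. Hence $k(n-k)\,a_{k+1}\le(n-k)\,a_k$, so $a_{k+1}\le a_1/k!$ and $|\mathcal A_n|\le e\,a_1$. This is the reason to expect a positive $\delta$.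

The inequality $a_{k+1}\le a_k/k$ is false for unlabeled graphs: there is one unlabeled forest on $n\ge2$ vertices with $n$ components and one with $n-1$ components. Symmetry destroys one side of the count and spares the other. The edgeless graph, or a disjoint union of two cliques, has up to isomorphism only one way to add a bridge, while the path $P_n$ on $n$ vertices still has $\lfloor n/2\rfloor$ nonisomorphic ways to delete one. So the number of addable edges gives no leverage. One has to \emph{choose} the edge, in such a way that it can be recognized afterward.

Take $F=P_a\cup P_b$ with $a>b$ and $a+b=n$. Joining the two paths end to end is a bad choice: every such $F$ is sent to $P_n$, which then receives mass of order $n$. Instead join an \emph{end} of the longer path to a \emph{middle} vertex $z$ of the shorter one. For $b\ge3$ the result is a tree with a single vertex $z$ of degree $3$, from which leave three legs with $a$, $\lceil (b-1)/2\rceil$ and $\lfloor (b-1)/2\rfloor$ edges. The added edge is the edge of the longest leg at $z$, so $F$ is recovered from the tree.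

In general the larger component has branch vertices of its own, and degrees no longer identify $z$. A metric description survives. Walk along a longest path of the tree, starting at the far end of $P_a$, and at each vertex $y$ look at the subtree formed by $y$ and everything still ahead. As long as $y$ is in $P_a$, it is a leaf of that subtree, which has at least four vertices, and the next vertex is closer to everything else. At $y=z$ the subtree is $P_b$, and $z$ is its middle. So $z$ is the first vertex of the walk that is central in what lies ahead. For $b\le2$ the joined graph is a path, and $P_{n-1}\cup P_1$ and $P_{n-2}\cup P_2$ both give $P_n$; one extra bit of information separates these two cases. The next section makes this work for arbitrary connected graphs.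

\section{Bridge distance and the joining lemma}\label{sec:join}

Only bridges are added and removed, so the distance to use is one that counts bridges and ignores all other edges.

Let $H$ be a connected graph. Delete all bridges; the components that remain (possibly single vertices) are the \emph{$2$-edge-connected components} of $H$. Contracting each of them to a node gives the \emph{bridge tree} $T(H)$, whose edges are the bridges of $H$; it is a tree, since a cycle in it would extend to a cycle of $H$ through a bridge. A bridge $e$ \emph{separates} $u$ from $v$ if $u$ and $v$ lie in different components of $H-e$, that is, if $e$ lies on the path of $T(H)$ between the nodes containing $u$ and $v$. Let $d_H(u,v)$ be the number of bridges separating $u$ from $v$. It is the distance in $T(H)$ between the two nodes, so it satisfies the triangle inequality, and the bridges separating $u$ from $v$ come in a linear order from $u$ to $v$. If $H$ is a tree, $d_H$ is the usual distance.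

Put $\operatorname{ecc}_H(v)=\max_u d_H(u,v)$ and $\operatorname{diam}(H)=\max_v\operatorname{ecc}_H(v)$; diameters in this paper always refer to $d_H$. A pair $u,v$ with $d_H(u,v)=\operatorname{diam}(H)$ is \emph{diametral}, and a vertex is \emph{peripheral} if it belongs to a diametral pair. A \emph{center} of $H$ is a vertex $z$ with $\operatorname{ecc}_H(z)=\lceil \operatorname{diam}(H)/2\rceil$. Centers exist. Indeed, let $p_0\cdots p_D$ be a longest path of $T(H)$ and $c=\lfloor D/2\rfloor$. A node whose nearest node on the path is $p_j$, at distance $t$, has $t\le\min(j,D-j)$ by maximality of the path. Its distance to $p_c$ is $t+|j-c|$, which is at most $c$ if $j\le c$ and at most $D-c$ if $j\ge c$. So $p_c$ has eccentricity at most $\lceil D/2\rceil$, with equality at $p_D$, and any vertex of $H$ in the node $p_c$ is a center.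

Adding an edge between two components creates no cycle, and deleting a bridge destroys none. So the added edge is a bridge, and neither operation changes which other edges are bridges. Consequently, if $e=yy'$ is a bridge of $H$ and $H_y,H_{y'}$ are the components of $H-e$ containing $y$ and $y'$, then $T(H)$ consists of $T(H_y)$, $T(H_{y'})$ and the edge $e$. Thus $d_H$ agrees with $d_{H_y}$ on $H_y$ and with $d_{H_{y'}}$ on $H_{y'}$, and
\begin{equation}\label{eq:split}
d_H(u,v)=d_H(u,y)+1+d_H(y',v)\qquad(u\in H_y,\ v\in H_{y'}).
\end{equation}
All graphs compared below differ by adding and deleting bridges, so we drop the subscript and write $d$.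

We now turn the walk of Section~\ref{sec:why} into a rule. Let $U$ be connected with $L=\operatorname{diam}(U)\ge1$, let $(a,b)$ be an ordered diametral pair, and let $e_1,\dots,e_L$ be the bridges separating $a$ from $b$, in order from $a$ to $b$. Let $R_k$ be the component of $U-e_k$ containing $b$, and let $y_k$ be the end of $e_k$ in $R_k$. The bridges separating $a$ from $y_k$ are $e_1,\dots,e_k$, so \eqref{eq:split} gives
\begin{equation}\label{eq:ahead}
d(a,v)=k+d(y_k,v)\qquad(v\in R_k).
\end{equation}
Call the index $k$ \emph{balanced} if
\[
\operatorname{diam}(R_k)\ge2(L-k)-1 .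
\]
By \eqref{eq:ahead}, $y_k$ has eccentricity $L-k$ in $R_k$, so $\operatorname{diam}(R_k)\le2(L-k)$, and $k$ is balanced exactly when $y_k$ is a center of $R_k$. The index $L$ is always balanced. For a bit $\varepsilon\in\{0,1\}$ define the \emph{cut edge} $e(U,a,b,\varepsilon)$ to be $e_L$ if $\varepsilon=0$, and $e_k$ for the least balanced $k$ if $\varepsilon=1$. It depends only on $U$, $(a,b)$ and $\varepsilon$.

\begin{lemma}[Joining]\label{lem:join}
Let $X$ and $W$ be disjoint connected graphs with $h=\operatorname{diam}(X)$, $D=\operatorname{diam}(W)$ and $r=\lceil D/2\rceil$, and assume $r\le h$. Let $q$ be a peripheral vertex of $X$, let $z$ be a center of $W$, and let $U$ consist of $X$, $W$ and the edge $qz$.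
\begin{enumerate}
\item[(i)] $\operatorname{diam}(U)=L:=h+1+r$, and the diametral pairs of $U$ are exactly the pairs $a,b$ with $a\in X$, $d(a,q)=h$, $b\in W$, $d(z,b)=r$.
\item[(ii)] Let $(a,b)$ be a diametral pair of $U$ with $a\in X$, and let $\varepsilon=0$ if $r=0$ and $\varepsilon=1$ if $r\ge1$. Then $qz=e(U,a,b,\varepsilon)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Two vertices of $X$ are at distance at most $h<L$. Two vertices of $W$ are at distance at most $D\le2r\le h+r<L$; this is where $r\le h$ is used. For $a\in X$ and $b\in W$, \eqref{eq:split} gives $d(a,b)=d(a,q)+1+d(z,b)\le h+1+r$, with equality if and only if $d(a,q)=h$ and $d(z,b)=r$. Such $a$ exists because $q$ is peripheral, and such $b$ exists because $z$ is a center.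

(ii) By (i), $d(a,q)=h$, so $e_1,\dots,e_h$ are bridges of $X$ and $qz=e_{h+1}$. If $r=0$, then $h+1=L$ and we are done. Let $r\ge1$. We show that $h+1$ is balanced and that no smaller index is.

For $k=h+1$ we have $R_k=W$ and $L-k=r$, and $r\le(D+1)/2$ gives $D\ge2r-1$.

Let $1\le k\le h$ and $j=h+1-k\ge1$, so that $L-k=j+r$. Let $Y$ be the component of $X-e_k$ containing $q$. Then $y_k\in Y$, and $R_k$ consists of $Y$, $W$ and the edge $qz$. The point is that $Y$ is shallow: for $v\in Y$, both $a$ and $v$ lie in $X$, so \eqref{eq:ahead} gives $k+d(y_k,v)=d(a,v)\le h$, that is, $d(y_k,v)\le j-1$. There are three kinds of pairs in $R_k$.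
\begin{itemize}
\item Two vertices of $Y$ are at distance at most $2j-2\le 2j+2r-2$, by the triangle inequality through $y_k$.
\item For $v\in Y$ and $v'\in W$ we have $d(v,v')=d(v,q)+1+d(z,v')\le(2j-2)+1+r$, which is at most $2j+2r-2$ because $r\ge1$.
\item Two vertices of $W$ are at distance at most $2r$, which is at most $2j+2r-2$ because $j\ge1$.
\end{itemize}
Hence $\operatorname{diam}(R_k)\le2(L-k)-2$, and $k$ is not balanced.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.7cm]
\draw (0,0)--(4,0) (5,0)--(7,0) (2,0)--(2,2) (3,0)--(3,1) (5,0)--(5,2);
\draw[line width=2pt] (4,0)--(5,0);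
\foreach \i in {0,...,7} \fill (\i,0) circle (2.2pt);
\foreach \p in {(2,1),(2,2),(3,1),(5,1),(5,2)} \fill \p circle (2.2pt);
\foreach \i in {1,...,7} \node[below] at (\i-0.5,0) {\small $e_{\i}$};
\node[above] at (0,0.1) {$a$};
\node[above] at (4,0.1) {$q$};
\node[above right] at (5,0.05) {$z$};
\node[above] at (7,0.1) {$b$};
\draw[dashed,rounded corners] (-0.3,-0.9) rectangle (4.2,2.5);
\draw[dashed,rounded corners] (4.8,-0.9) rectangle (7.3,2.5);
\node at (0.3,2) {$X$};
\node at (6.8,2) {$W$};
\end{tikzpicture}
\caption{A tree $X$ of diameter $4$ is joined at a peripheral vertex $q$ to the center $z$ of a five-vertex path $W$; the result has diameter $L=7$. Let $R_k$ be the part containing $b$ after $e_k$ is deleted. For $k=1,\dots,5$ the diameters of $R_k$ are $7,7,5,4,4$ and the thresholds $2(L-k)-1$ are $11,9,7,5,3$. The threshold is first reached at $k=5$, which identifies the added edge $e_5=qz$.}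
\label{fig:join}
\end{figure}

Figure~\ref{fig:join} shows the rule at work. Both restrictions in the lemma are needed. If $X=K_1$ and $W=P_3$, then $r=1>h=0$, the graph $U$ is the star $K_{1,3}$, and the two ends of $W$ form a diametral pair that the new edge does not separate. The bit cannot be omitted either: $P_5$ with its two ends $(a,b)$ arises from $X=P_4$, $W=K_1$ with added edge $e_4$, and from $X=P_3$, $W=K_2$ with added edge $e_3$.

\begin{example}\label{ex:two}
A bridge-addable class has at most $4|\tilde{\mathcal C}_n|$ unlabeled $n$-vertex members with two components. Let $X$ be a component of larger diameter and $W$ the other; then $r\le D\le h$, and we join them as in Lemma~\ref{lem:join} to obtain a connected member $U$. Fix in advance one diametral pair $\{a_0,b_0\}$ of each connected graph. By (i) one vertex of the pair lies in $X$ and the other in $W$. By (ii) the added edge, and with it $X\cup W$, is determined by $U$, by which of $a_0,b_0$ lies in $X$, and by $\varepsilon$: four possibilities.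
\end{example}

\section{Repeated components}\label{sec:compound}

Iterating Example~\ref{ex:two} costs at least a bit for each further component, which leads to bounds that grow geometrically in $\kappa$ and do not sum. A graph with many components must compensate by spreading its mass over many choices. Pairwise nonisomorphic components can be attached in many different orders. Isomorphic components cannot, and the edgeless graph $mK_1$ shows what remains: adding edges between components until the graph is connected produces a tree, so there are exactly $t_m$ possible targets. We show that $m$ copies of any connected graph have the same $t_m$ targets, at the cost of recording the number $m$.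

For a connected graph $\tau$ and a tree $\theta$ on $m$ nodes, take $m$ disjoint copies of $\tau$ indexed by the nodes of $\theta$, and for each edge $ij$ of $\theta$ add one edge between copy $i$ and copy $j$. The ends of these edges are arbitrary, but we fix one such graph $W(\tau,\theta)$, a \emph{compound}, for each pair of isomorphism types $\tau,\theta$. It is connected. Since $\theta$ has no cycle, each of the $m-1$ added edges joins two different components at the time it is added, in any order, and all of them are bridges of the compound. In particular
\begin{equation}\label{eq:m1}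
\operatorname{diam}(W(\tau,\theta))=0\quad\text{implies}\quad m=1 .
\end{equation}

\begin{lemma}[Reading a compound]\label{lem:read}
The isomorphism type of $W=W(\tau,\theta)$ and the number $m$ of nodes of $\theta$ determine the isomorphism types of $\tau$ and $\theta$.
\end{lemma}

\begin{proof}
The order of $\tau$ is $k=|W|/m$, where $|W|$ is the number of vertices of $W$. Let $E'$ be the set of added edges. We claim that $E'$ is the set of bridges $e$ of $W$ such that both components of $W-e$ have order divisible by $k$. If $e\in E'$, each copy of $\tau$ is still connected in $W-e$, so each side is a union of copies. If $e\notin E'$ is a bridge of $W$, it lies in a copy $C$ and is a bridge of $C$, since $C$ is a component of $W-E'$ and deleting bridges does not change which other edges are bridges. So $C-e$ has two parts $C',C''$ with orders in $\{1,\dots,k-1\}$. The side of $W-e$ containing $C'$ consists of $C'$ and some whole copies, so its order is congruent to $|C'|\not\equiv0$ modulo $k$. This proves the claim, and $E'$ is determined by $W$ and $m$. Now $\tau$ is the common type of the components of $W-E'$, and $\theta$ is obtained from $W$ by contracting each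 of these components to a node.
\end{proof}

The number $m$ is needed: $P_4$ equals $W(P_4,K_1)$, $W(K_2,K_2)$ and $W(K_1,P_4)$.

\section{Distributing the mass: proof of Theorem~\ref{thm:main}}\label{sec:mass}

Fix $\mathcal A$, $n$ and $x$ as in the theorem. We merge isomorphic components into compounds and then attach the compounds one at a time by Lemma~\ref{lem:join}. The hypothesis $r\le h$ must hold at every step, so the first compound has to be one of largest diameter; the others may come in any order.

\subsection*{Choices and images}
Fix a total order on the isomorphism types of connected graphs with at most $n$ vertices. Let $F\in\tilde{\mathcal A}_n$ have $l$ distinct types of components, the type $\tau$ occurring $m_\tau$ times, so that $\sum_\tau m_\tau=\kappa(F)$. A \emph{choice} $c$ for $F$ consists of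
\begin{itemize}
\item an unlabeled tree $\theta_\tau$ on $m_\tau$ nodes for each type $\tau$. The compounds $W(\tau,\theta_\tau)$ are the \emph{blocks}, and the \emph{base type} is the type whose block has the largest diameter, the first in the fixed order in case of a tie;
\item a linear order of the $l-1$ types other than the base type.
\end{itemize}
The trees determine the base type, so $F$ has exactly $(l-1)!\prod_\tau t_{m_\tau}$ choices. Given a choice, let $\tau_1$ be the base type and $\tau_2,\dots,\tau_l$ the other types in the chosen order, and write $m_i=m_{\tau_i}$, $W_i=W(\tau_i,\theta_{\tau_i})$, $D_i=\operatorname{diam}(W_i)$ and $r_i=\lceil D_i/2\rceil$. Then $D_i\le D_1$ for all $i$.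

Put $X_1=W_1$ and let $q_1$ be a peripheral vertex of $W_1$. For $i=2,\dots,l$ let $z_i$ be a center of $W_i$, let $q_i\in W_i$ satisfy $d(z_i,q_i)=r_i$, and let $X_i$ consist of $X_{i-1}$, $W_i$ and the edge $q_{i-1}z_i$. These vertices are fixed once and for all for each pair $(F,c)$. Lemma~\ref{lem:join} applies to $X=X_{i-1}$, $W=W_i$, $q=q_{i-1}$, $z=z_i$ at every step. To see this, suppose that $q_{i-1}$ is peripheral in $X_{i-1}$ and $\operatorname{diam}(X_{i-1})\ge D_1$, as holds for $i=2$. Then $r_i\le\lceil D_1/2\rceil\le D_1\le\operatorname{diam}(X_{i-1})$, so the lemma applies. Part (i) gives $\operatorname{diam}(X_i)>\operatorname{diam}(X_{i-1})\ge D_1$, and it shows that $q_i$ forms a diametral pair of $X_i$ with any $a\in X_{i-1}$ at distance $\operatorname{diam}(X_{i-1})$ from $q_{i-1}$.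

The \emph{image} of $(F,c)$ is the isomorphism class of the connected graph $X_l$. It arises from $F$ by successively adding edges between different components, so it lies in $\tilde{\mathcal C}_n$. This is the only place where bridge-addability is used. Split the mass $x^{\kappa(F)}$ equally among the choices for $F$, and let each choice pass its share to its image. Then
\begin{equation}\label{eq:mass}
\sum_{F\in\tilde{\mathcal A}_n}x^{\kappa(F)}=\sum_{G\in\tilde{\mathcal C}_n}\mu(G),
\qquad
\mu(G)=\sum_{(F,c)\mapsto G}\ \frac1{(l-1)!}\prod_{i=1}^l\frac{x^{m_i}}{t_{m_i}},
\end{equation}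
where the last sum is over the pairs $(F,c)$ with image $G$. It remains to prove $\mu(G)\le K(x)$.

\subsection*{Codes}
For each $G\in\tilde{\mathcal C}_n$ fix a representative graph, again written $G$, and a diametral pair $\{a_0,b_0\}$ of it. For each $(F,c)$ with image $G$ fix an isomorphism from $X_l$ to $G$, and use it to regard all $X_i$ and $W_i$ as subgraphs of $G$. The \emph{code} of $(F,c)$ consists of
\begin{itemize}
\item the number $l$ and the sequence $(m_1,\dots,m_l)$;
\item if $l\ge2$, the orientation $(a,b)\in\{(a_0,b_0),(b_0,a_0)\}$ with $a\in X_{l-1}$ and $b\in W_l$; exactly one orientation qualifies, by Lemma~\ref{lem:join}(i);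
\item bits $\varepsilon_2,\dots,\varepsilon_l$, where $\varepsilon_i=0$ if $r_i=0$ and $\varepsilon_i=1$ otherwise.
\end{itemize}

\begin{example}\label{ex:four}
Let $\mathcal A$ be the class of forests, $n=4$ and $x=1$. There are six forests, and each has a single choice except $4K_1$, which has $t_4=2$. For $K_2\cup2K_1$ both blocks are single edges, and the tie is broken by the fixed order; say $K_2$ is the base type.
\begin{center}
\begin{tabular}{l|l|l|l|l}
$F$ & blocks & image & share & $l$;\ $(m_i)$;\ $(\varepsilon_i)$\\ \hline
$P_4$ & $P_4$ & $P_4$ & $1$ & $1;\ (1)$\\
$K_{1,3}$ & $K_{1,3}$ & $K_{1,3}$ & $1$ & $1;\ (1)$\\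
$P_3\cup K_1$ & $P_3,\ K_1$ & $P_4$ & $1$ & $2;\ (1,1);\ (0)$\\
$2K_2$ & $P_4$ & $P_4$ & $1$ & $1;\ (2)$\\
$K_2\cup2K_1$ & $K_2,\ K_2$ & $P_4$ & $1$ & $2;\ (1,2);\ (1)$\\
$4K_1$ & $P_4$ & $P_4$ & $1/2$ & $1;\ (4)$\\
$4K_1$ & $K_{1,3}$ & $K_{1,3}$ & $1/2$ & $1;\ (4)$
\end{tabular}
\end{center}
So $\mu(P_4)=9/2$ and $\mu(K_{1,3})=3/2$, and rows with the same image have different codes. Different choices for one $F$ may share an image: both orders for $P_3\cup K_2\cup K_1$ give $P_6$, with bits $(1,0)$ and $(0,1)$. This does no harm, since only the pair of image and code has to identify the choice.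
\end{example}

\begin{lemma}[Decoding]\label{lem:decode}
The image $G$ and the code determine $(F,c)$.
\end{lemma}

\begin{proof}
We first recover the blocks as subgraphs of $G$. If $l=1$, then $W_1=G$. Let $l\ge2$. The difficulty is that the rule of Lemma~\ref{lem:join}(ii) needs an oriented diametral pair at each stage, while the code supplies one only for $X_l$. The vertex $a$ can be kept throughout, and the edge just removed supplies its new partner.

We show by downward induction on $i=l,\dots,2$ that $G$ and the code determine $X_i$ and a vertex $b_i$ such that $(a,b_i)$ is a diametral pair of $X_i$ with $a\in X_{i-1}$ and $b_i\in W_i$. For $i=l$ take $X_l=G$ and $b_l=b$. Given $X_i$ and $b_i$, Lemma~\ref{lem:join}(ii) gives $q_{i-1}z_i=e(X_i,a,b_i,\varepsilon_i)$. Delete this edge from $X_i$. The component containing $a$ is $X_{i-1}$, the other component is $W_i$, and the end of the deleted edge in $X_{i-1}$ is $q_{i-1}$. By Lemma~\ref{lem:join}(i), $d(a,q_{i-1})=\operatorname{diam}(X_{i-1})$, so $(a,q_{i-1})$ is a diametral pair of $X_{i-1}$. If $i-1\ge2$, then Lemma~\ref{lem:join}(i) applied to $X_{i-1}$ says that this pair has one vertex in $X_{i-2}$ and one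 in $W_{i-1}$; since $q_{i-1}\in W_{i-1}$ by construction, $a\in X_{i-2}$. So $b_{i-1}=q_{i-1}$ continues the induction. The steps $i=l,\dots,2$ produce $W_l,\dots,W_2$ and finally $X_1=W_1$.

By Lemma~\ref{lem:read}, $W_i$ and $m_i$ determine $\tau_i$ and $\theta_{\tau_i}$. Hence $F$, the disjoint union of $m_i$ copies of $\tau_i$ for $i=1,\dots,l$, is determined, and so are the trees and the order $\tau_2,\dots,\tau_l$ that make up $c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $G\in\tilde{\mathcal C}_n$ and write $S=S(x)$. The term of $(F,c)$ in \eqref{eq:mass} depends only on $l$ and $(m_1,\dots,m_l)$, which are part of the code, and by Lemma~\ref{lem:decode} each code occurs at most once in the sum for $\mu(G)$. So $\mu(G)$ is at most the sum of these terms over all codes that can occur. If $\varepsilon_i=0$, then $r_i=0$, so $D_i=0$ and $m_i=1$ by \eqref{eq:m1}. Hence for $i\ge2$ the pair $(m_i,\varepsilon_i)$ is either $(m,1)$ with $m\ge1$ or $(1,0)$, and the factors $x^{m_i}/t_{m_i}$ over these pairs sum to $S+x/t_1=S+x$. The factors for $m_1$ sum to $S$, and for $l\ge2$ there are two orientations. Therefore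
\[
\mu(G)\le S+\sum_{l\ge2}\frac{2S\,(S+x)^{l-1}}{(l-1)!}=S+2S\,\bigl(e^{S+x}-1\bigr)\le2S\,e^{S+x}=K(x).
\]
Together with \eqref{eq:mass} this gives \eqref{eq:main}.
\end{proof}

The two parts of a choice do separate jobs in this sum: the trees contribute the denominators $t_m$, which make the sum over each multiplicity finite, and the orders contribute $(l-1)!$, which makes the sum over the number of types finite.

\section{The constant, the moments and the tail: proof of Theorem~\ref{thm:cons}}\label{sec:cons}

To use Theorem~\ref{thm:main} with $x=1$ we need $\sum_m1/t_m<\infty$, with an explicit bound on the tail of the series. Trees formed by a path with pendant vertices are already numerous enough.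

\begin{lemma}\label{lem:cat}
For $m\ge4$ we have $t_m\ge2^{m-4}$.
\end{lemma}

\begin{proof}
For $1\le k\le m-2$ consider sequences $(c_1,\dots,c_k)$ of nonnegative integers with sum $m-k$, where $c_1,c_k\ge1$ if $k\ge2$. Such a sequence defines a tree on $m$ vertices: a path on $k$ vertices with $c_i$ pendant vertices attached to its $i$-th vertex. Every path vertex has degree at least $2$ (for $k=1$ the degree is $c_1=m-1$), so the path consists exactly of the vertices that are not leaves, and the tree determines the sequence up to reversal. For $k\ge2$, subtracting $1$ from $c_1$ and from $c_k$ gives the sequences of $k$ nonnegative integers with sum $m-k-2$, of which there are $\binom{m-3}{k-1}$; for $k=1$ there is one sequence, and $\binom{m-3}{0}=1$. The total is $\sum_{k=1}^{m-2}\binom{m-3}{k-1}=2^{m-3}$, and at most two sequences give the same tree.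
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(a)]
The values of $t_1,\dots,t_{10}$ and Lemma~\ref{lem:cat} give
\[
S(1)\le3+\tfrac12+\tfrac13+\tfrac16+\tfrac1{11}+\tfrac1{23}+\tfrac1{47}+\tfrac1{106}+\sum_{m\ge11}2^{4-m}<4.166+2^{-6}<4.19 .
\]
Since $e^5<148.5$ and $e^{0.19}\le1/(1-0.19)<1.24$, we have $e^{5.19}<185$, and so $K(1)<8.38\cdot185<1600$. Inequality \eqref{eq:main} with $x=1$ reads $|\tilde{\mathcal A}_n|\le K(1)\,|\tilde{\mathcal C}_n|$, so $\mathbb P(\tilde R_n\text{ is connected})=|\tilde{\mathcal C}_n|/|\tilde{\mathcal A}_n|\ge1/K(1)>1/1600$.
\end{proof}

This proves the conjecture. The tabulated values only improve the constant: Lemma~\ref{lem:cat} alone gives $S(1)\le3+\sum_{m\ge4}2^{4-m}=5$, hence $\delta=1/(10e^6)$.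

For (b) and (c) we use Otter's theorem \cite{otter}: there is a constant $C>0$ with
\begin{equation}\label{eq:otter}
t_m\sim C\rho^{-m}m^{-5/2}\qquad(m\to\infty).
\end{equation}
In particular $t_m^{1/m}\to1/\rho$. The lower bounds all come from the class of forests. Let $f_n$ be the number of unlabeled forests on $n$ vertices. The connected ones are the trees, so (a) gives
\begin{equation}\label{eq:forest}
f_n\le K(1)\,t_n .
\end{equation}
Thus the edgeless graph, which has $n$ components, has probability at least $1/(K(1)t_n)$, and this single graph makes (b) and (c) sharp.

\begin{proof}[Proof of Theorem~\ref{thm:cons}(b)]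
Let $0<x<1/\rho$. Then $(x^m/t_m)^{1/m}\to x\rho<1$, so $S(x)<\infty$ by the root test. Dividing \eqref{eq:main} by $|\tilde{\mathcal A}_n|$ gives $\mathbb E\,x^{\kappa(\tilde R_n)}\le K(x)\,|\tilde{\mathcal C}_n|/|\tilde{\mathcal A}_n|\le K(x)$.

Let $x\ge1/\rho$ and let $\mathcal A$ be the class of forests. Keeping only the edgeless graph and using \eqref{eq:forest} and \eqref{eq:otter},
\[
\mathbb E\,x^{\kappa(\tilde R_n)}\ge\frac{x^n}{f_n}\ge\frac{\rho^{-n}}{K(1)\,t_n}\sim\frac{n^{5/2}}{K(1)\,C}\to\infty .
\]
The factor $m^{-5/2}$ in \eqref{eq:otter} is what settles the endpoint $x=1/\rho$.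
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(c)]
Let $1<x<1/\rho$. Since $\kappa\ge k$ implies $x^\kappa\ge x^k$, Markov's inequality and (b) give $\mathbb P(\kappa(\tilde R_n)\ge k)\le x^{-k}\,\mathbb E\,x^{\kappa(\tilde R_n)}\le K(x)x^{-k}$ for all $\mathcal A$ and $n$. Hence $\pi_k\le K(x)x^{-k}$ and $\limsup_k\pi_k^{1/k}\le1/x$; letting $x\uparrow1/\rho$ gives $\limsup_k\pi_k^{1/k}\le\rho$. For forests with $n=k$, only the edgeless graph has $k$ components, so $\pi_k\ge1/f_k\ge1/(K(1)t_k)$ by \eqref{eq:forest}. Since $t_k^{1/k}\to1/\rho$, we get $\liminf_k\pi_k^{1/k}\ge\rho$.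
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(d)]
We count unlabeled forests on $7$ vertices by the orders of their components. In every partition of $7$ a repeated part is at most $3$, where the tree is unique, so a partition contributes the product of the numbers $t_m$ over its parts.
\begin{center}
\begin{tabular}{c|l|c}
components & partitions of $7$ (number of forests) & total\\ \hline
$1$ & $7\ (11)$ & $11$\\
$2$ & $61\ (6),\ 52\ (3),\ 43\ (2)$ & $11$\\
$3$ & $511\ (3),\ 421\ (2),\ 331\ (1),\ 322\ (1)$ & $7$\\
$4$ & $4111\ (2),\ 3211\ (1),\ 2221\ (1)$ & $4$\\
$5$ & $31111\ (1),\ 22111\ (1)$ & $2$\\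
$6$ & $211111\ (1)$ & $1$\\
$7$ & $1111111\ (1)$ & $1$
\end{tabular}
\end{center}
So $f_7=37$ and $\mathbb P(\tilde R_7\text{ is connected})=11/37$ for the class of forests. No $\delta>11/37$ can satisfy the conjecture.
\end{proof}

\begin{thebibliography}{9}

\bibitem{otter}
R.~Otter, \emph{The number of trees}, Ann. of Math. \textbf{49} (1948).

\bibitem{notes}
\emph{Random graphs from minor-closed classes},
\texttt{http://math.univ-lyon1.fr/\textasciitilde{}mitsche/\allowbreak Summerschool/\allowbreak NotesCN12-13.pdf}.

\end{thebibliography}
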